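\title{Nearest-neighbor graphs in dimension three and higher do not embed in products of a bounded-treewidth graph with paths}

\begin{abstract}
Dujmovi\'c, Morin and Wood conjectured that every $k$-nearest-neighbor graph in $\mathbb{R}^d$ is a subgraph of a strong product $H\boxtimes P_1\boxtimes\dots\boxtimes P_{d-1}$, where the $P_i$ are paths and the treewidth of $H$ is bounded by a function of $k$ and $d$. We show that this fails for all $d\ge 3$ and $k\ge 2$, with any fixed number of paths, and that it holds exactly when $k=1$ or $d\le 2$. The counterexamples are point sets modeled on hyperbolic $3$-space: their nearest-neighbor graphs contain a subgraph that has logarithmic diameter and contains a subdivision of a large planar grid. A refinement of the construction shows that for $n$ points and $r$ paths the treewidth of $H$ can be forced to be of order $n^{1-1/d}/(\log n)^{2r}$, while treewidth $O(n^{1-1/d})$ suffices with no paths at all.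
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Definitions}

All graphs are finite and simple, and ``subgraph'' means ``isomorphic to a subgraph''. We write $|x-y|$ for Euclidean distance and $\log$ for the logarithm to base $2$.

Let $k,d\ge 1$ be integers and let $X\subset\mathbb{R}^d$ be finite. Let every point $w\in X$ \emph{choose} $\min\{k,|X|-1\}$ points of $X\setminus\{w\}$, subject to one rule: no point that $w$ does not choose is strictly closer to $w$ than a point that $w$ chooses. The graph on $X$ in which $v$ and $w$ are adjacent if $v$ chooses $w$ or $w$ chooses $v$ is a \emph{$k$-nearest-neighbor graph} of $X$, or \emph{$k$-NN graph}. When distances are equal there may be several admissible choices; each of them is a \emph{tie-breaking}, and each gives a $k$-NN graph of $X$. We use the rule mostly in the following form: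
\begin{equation}\label{eq:closer}
\text{if $w$ chooses $v$, then at most $k-1$ points of $X\setminus\{w\}$ are strictly closer to $w$ than $v$ is.}
\end{equation}
Indeed, $w$ chooses all these points, and also $v$.

The \emph{strong product} $G_1\boxtimes G_2$ has vertex set $V(G_1)\times V(G_2)$, and distinct vertices $(a,b)$ and $(a',b')$ are adjacent if and only if ($a=a'$ or $aa'\in E(G_1)$) and ($b=b'$ or $bb'\in E(G_2)$). In a strong product of paths, two distinct vertices are adjacent when they differ by at most one step in every coordinate. A single vertex is a path, and $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$ means $H$ when $r=0$.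

A \emph{tree-decomposition} of a graph $G$ is a tree $T$ together with sets $B_x\subseteq V(G)$, $x\in V(T)$, called \emph{bags}, such that both ends of every edge of $G$ lie in a common bag and, for every vertex $v$ of $G$, the nodes $x$ with $v\in B_x$ form a nonempty subtree of $T$. Its \emph{width} is the largest size of a bag minus $1$, and the \emph{treewidth} $\operatorname{tw}(G)$ is the least width of a tree-decomposition of $G$. Forests have treewidth at most $1$; large grids have large treewidth (Lemma~\ref{lem:grid}).

\subsection*{The conjecture}

The following conjecture is posed in the list of open problems~\cite{list}.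

\medskip
\noindent\textbf{Conjecture} (Dujmovi\'c, Morin, Wood)\textbf{.} \emph{There is a function $f:\mathbb{N}\times\mathbb{N}\to\mathbb{N}$ such that for all $k,d\ge1$, every finite set $X\subset\mathbb{R}^d$ and every tie-breaking, the $k$-NN graph of $X$ is a subgraph of $H\boxtimes P_1\boxtimes\dots\boxtimes P_{d-1}$ for some graph $H$ with $\operatorname{tw}(H)\le f(k,d)$ and some paths $P_1,\dots,P_{d-1}$.}
\medskip

The bound $f(k,d)$ does not depend on $X$; the paths may be arbitrarily long. For a fixed pair $(k,d)$ we say that the conjecture \emph{holds for $(k,d)$} if a finite bound $f(k,d)$ exists. It holds for $d=2$ and all $k$ by a theorem of Dujmovi\'c, Morin and Wood.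

Evenly spread points show why one expects this form. Let $X=\{0,\dots,N\}^d$ with $N\ge k$. Every point $w$ has $k$ other points of $X$ within distance $k$ on the line through $w$ parallel to the first axis, so by~\eqref{eq:closer} adjacent points differ by at most $k$ in every coordinate. Send $x$ to the pair consisting of its residues $(x_i \bmod k)_i$, viewed as a vertex of the complete graph $K_{k^d}$, and its block $(\lfloor x_i/k\rfloor)_i$, viewed as a vertex of a strong product of $d$ paths. Blocks of adjacent points differ by at most $1$ in every coordinate, so the $k$-NN graph is a subgraph of $(K_{k^d}\boxtimes P)\boxtimes P_1\boxtimes\dots\boxtimes P_{d-1}$. The graph $K_{k^d}\boxtimes P$ has treewidth at most $2k^d-1$: take the union of two consecutive copies of $K_{k^d}$ as a bag. Thus $d-1$ directions go to the paths and one goes to $H$, and fewer than $d-1$ paths do not suffice in general (Example~\ref{ex:uniform}). A general point set differs from this one in that its density varies from place to place. The $k$-NN graph does not see absolute scale, and the conjecture amounts to the hope that a graph of bounded treewidth can absorb the changes of scale as well. This hope is correct on the line and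 in the plane. It fails in space.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $d\ge3$ and $k\ge2$. For each $m\ge1$ there is a finite set $X_m\subset\mathbb{R}^d$ such that, for every tie-breaking and every $r\ge0$: if the $k$-NN graph of $X_m$ is a subgraph of $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$ with all $P_i$ paths, then
\[
\operatorname{tw}(H)+1\ \ge\ \frac{2^{m-2}}{(24m+13)^r}.
\]
More generally, if it is a subgraph of $H\boxtimes Q$, where every ball of radius $R$ in $Q$ has at most $\beta(R)$ vertices, then $\operatorname{tw}(H)+1\ge 2^{m-2}/\beta(12m+6)$.
\end{theorem}

For fixed $r$ the bound tends to infinity with $m$. With $r=d-1$ this disproves the conjecture, and no other fixed number of paths repairs it.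

\begin{theorem}\label{thm:class}
The conjecture holds for $(k,d)$ if and only if $k=1$ or $d\le2$.
\end{theorem}

The third result measures how badly the conjecture fails.

\begin{theorem}\label{thm:exp}
Let $d\ge3$, $k\ge2$, $r\ge0$. Let $t(n)$ be the least integer such that every $k$-NN graph of $n$ points in $\mathbb{R}^d$, under every tie-breaking, is a subgraph of $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$ for some paths $P_i$ and some graph $H$ with $\operatorname{tw}(H)\le t(n)$. There are constants $c=c(d,r)>0$ and $C=C(k,d)$ such that
\[
c\,\frac{n^{1-1/d}}{(\log n)^{2r}}\ \le\ t(n)\ \le\ C\,n^{1-1/d}\qquad\text{for all sufficiently large } n.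
\]
\end{theorem}

The upper bound is obtained by taking $H$ to be the $k$-NN graph itself and every $P_i$ to be a single vertex. So in the worst case a fixed number of paths gains at most a polylogarithmic factor.

\subsection*{Method}

A connected subgraph of diameter $D$ in $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$ meets at most $2D+1$ positions on each path, so its treewidth is $O(D^r)$ when $\operatorname{tw}(H)$ is bounded (Section~\ref{sec:graphs}). It therefore suffices to find $k$-NN graphs with a subgraph whose treewidth is exponential in its diameter. We build them from subdivisions of a cube into dyadic cubes of different sizes: small cubes carry a grid, large cubes carry shortcuts. Section~\ref{sec:plane} shows the construction in the plane, where it can be drawn. Section~\ref{sec:dyadic} proves that the skeleton of any dyadic subdivision appears in a nearest-neighbor graph. Sections~\ref{sec:hyp} and~\ref{sec:lower} choose two subdivisions, one for Theorem~\ref{thm:main} and one for the lower bound in Theorem~\ref{thm:exp}. Section~\ref{sec:upper} contains the upper bounds. Two results are used without proof: the theorem of Dujmovi\'c, Morin and Wood for $d=2$, needed only in Theorem~\ref{thm:class},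 and the separator theorem of~\cite{MTTV}, needed only for the upper bound in Theorem~\ref{thm:exp}.

\section{Treewidth, diameter and grids}\label{sec:graphs}

We recall two standard facts. A \emph{subdivision} of a graph is obtained by replacing its edges by internally disjoint paths with the same ends.

\begin{itemize}
\item[(T1)] \emph{If $G'$ contains a subdivision of $G$ as a subgraph, then $\operatorname{tw}(G')\ge\operatorname{tw}(G)$.} Restrict the bags of a tree-decomposition of $G'$ to the subdivision; then, for every edge $uv$ of $G$, replace the internal vertices of its path by $u$ in every bag. The result is a tree-decomposition of $G$ whose bags are no larger.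
\item[(T2)] \emph{If $G$ has $n$ vertices, there is a set $S$ of at most $\operatorname{tw}(G)+1$ vertices such that every component of $G-S$ has at most $n/2$ vertices}~\cite{RS}. Take a tree-decomposition of least width and suppose that for every node $x$ the graph $G-B_x$ has a component $C_x$ with more than $n/2$ vertices. Since $C_x$ is connected, the nodes whose bags meet $C_x$ form a subtree; it avoids $x$, so it lies behind one neighbor of $x$, to which we let $x$ point. A tree has fewer edges than nodes, so two adjacent nodes $x,y$ point to each other. The sets $C_x$ and $C_y$ share a vertex $v$, and the bags containing $v$ lie all on the side of $y$ and all on the side of $x$ of the edge $xy$, which is absurd. So some bag serves as $S$.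
\end{itemize}

The ball of radius $R$ about a vertex of a graph is the set of vertices at distance at most $R$ from it. The next lemma is the only property of products that we use.

\begin{lemma}\label{lem:diam}
Let $\Gamma$ be a connected graph of diameter at most $D$ that is a subgraph of $H\boxtimes Q$, where every ball of radius $R$ in $Q$ has at most $\beta(R)$ vertices. Then
\[
\operatorname{tw}(\Gamma)+1\le(\operatorname{tw}(H)+1)\,\beta(D).
\]
For $Q=P_1\boxtimes\dots\boxtimes P_r$ with all $P_i$ paths one may take $\beta(R)=(2R+1)^r$.
\end{lemma}

\begin{proof}
Let $\varphi=(\varphi_1,\varphi_2)$ be the embedding of $\Gamma$. If $uv\in E(\Gamma)$, then $\varphi_2(u)$ and $\varphi_2(v)$ are equal or adjacent in $Q$, so $\varphi_2$ does not increase distances. Fix a vertex $v_0$ of $\Gamma$. Every vertex of $\Gamma$ is within distance $D$ of $v_0$, so $\varphi_2(V(\Gamma))$ lies in the ball $B$ of radius $D$ about $\varphi_2(v_0)$, and $\Gamma$ is a subgraph of $H\boxtimes Q[B]$.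

Let $(B_x)_{x\in V(T)}$ be a tree-decomposition of $H$ of width $\operatorname{tw}(H)$. The sets $B_x\times B$ form a tree-decomposition of $H\boxtimes Q[B]$: the vertex $(a,b)$ lies in $B_x\times B$ exactly when $a\in B_x$, and the first coordinates of an edge are equal or adjacent in $H$, hence lie in a common bag. These bags have at most $(\operatorname{tw}(H)+1)\,\beta(D)$ vertices.

In a strong product of paths, two vertices at distance at most $R$ are at distance at most $R$ in every coordinate. A ball of radius $R$ in a path has at most $2R+1$ vertices, which gives $(2R+1)^r$.
\end{proof}

The lemma applies to any connected subgraph $\Gamma$ of a $k$-NN graph. So we never need to know the whole $k$-NN graph, only that it contains certain edges.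

The \emph{$d$-dimensional grid of side $M$} has vertex set $\{1,\dots,M\}^d$, two vertices being adjacent if they differ by $1$ in one coordinate and agree in the others. A \emph{line of direction $i$} is a set of $M$ vertices that agree in all coordinates but the $i$-th; it induces a path.

\begin{lemma}\label{lem:grid}
For $d\ge1$, the $d$-dimensional grid of side $M$ has treewidth at least $\dfrac{M^{d-1}}{2d}-1$.
\end{lemma}

\begin{proof}
Let $n=M^d$ and let $S$ be as in (T2). We show that $|S|\ge M^{d-1}/(2d)$ by estimating in two ways the probability that two random vertices lie in one component of the grid minus $S$.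

Choose $u,v$ independently and uniformly. For $0\le i\le d$ let $u^i=(v_1,\dots,v_i,u_{i+1},\dots,u_d)$, so $u^0=u$ and $u^d=v$. The vertices $u^{i-1}$ and $u^i$ lie on the line $\lambda_i$ of direction $i$ with fixed coordinates $v_1,\dots,v_{i-1},u_{i+1},\dots,u_d$. These coordinates are independent and uniform, so $\lambda_i$ is uniformly distributed among the $M^{d-1}$ lines of direction $i$. Each vertex of $S$ lies on one such line, so $\lambda_i$ meets $S$ with probability at most $|S|/M^{d-1}$. If none of $\lambda_1,\dots,\lambda_d$ meets $S$, their union is a connected set that contains $u$ and $v$ and avoids $S$. Hence $u$ and $v$ lie in one component with probability at least $1-d|S|/M^{d-1}$.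

The same probability equals $\sum_C(|C|/n)^2$, the sum over the components $C$ of the grid minus $S$, and this is at most $\max_C|C|/n\le\frac12$. Therefore $d|S|/M^{d-1}\ge\frac12$.
\end{proof}

\section{A model in the plane}\label{sec:plane}

Two problems have to be solved: how to force prescribed edges into a $k$-NN graph when $k$ is as small as $2$ and ties are broken against us, and how to make the diameter small.

\subsection*{Midpoints force edges}
The points of a square lattice do not force the edges of the grid when $k=2$: an interior point has four nearest points and may choose only the left and the right one. Now add the midpoint of every edge. The midpoint $(a+\frac12,b)$ is at distance $\frac12$ from the two ends of its edge, and the next points, such as $(a,b+\frac12)$, are at distance $\frac{\sqrt2}{2}$. So for $k\ge2$ every midpoint must choose both ends of its edge, and the $k$-NN graph contains the grid with every edge subdivided once. What the lattice points themselves choose is irrelevant.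

\subsection*{Large cells give shortcuts}
An edge of a $k$-NN graph may be long if the points around it are sparse. Let $N=2^m$ and use coordinates $(x,z)$ in the square $[0,N]^2$. Tile the strip $0\le z\le1$ by unit squares and, for $s=1,2,4,\dots,N/2$, the strip $s\le z\le 2s$ by squares of side $s$; Figure~\ref{fig:plane} shows $N=8$. Above the lowest strip the size of a cell is proportional to its height, as in the upper half-plane model of the hyperbolic plane, where a length at height $z$ is divided by $z$. Let $\Sigma$ be the graph whose vertices are the corners of the squares and whose edges join consecutive corners along the sides. The bottom side of a square of side $2s\ge 2$ in the strip $2s\le z\le 4s$ contains a corner of the smaller squares below it and so consists of two edges.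

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!25] (4,2) rectangle (6,6);
\foreach \z in {0,1,2,4,8} {\draw (0,\z)--(8,\z); \node[left] at (-0.15,\z) {$\z$};}
\foreach \x in {0,...,8} {\draw (\x,0)--(\x,2);}
\foreach \x in {0,2,4,6,8} {\draw (\x,2)--(\x,4);}
\foreach \x in {0,4,8} {\draw (\x,4)--(\x,8); \node[below] at (\x,-0.15) {$\x$};}
\draw[line width=2pt] (1,0)--(1,2)--(2,2)--(2,4)--(4,4)--(4,8);
\foreach \x in {0,...,8} {\foreach \z in {0,1,2} {\fill (\x,\z) circle (2.6pt);}}
\foreach \x/\z in {0/4,2/4,4/4,6/4,8/4,0/8,4/8,8/8} {\fill (\x,\z) circle (2.6pt);}
\foreach \x in {0.5,1.5,...,7.5} {\foreach \z in {0,1,2} {\filldraw[fill=white] (\x,\z) circle (2.2pt);}}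
\foreach \x in {0,...,8} {\foreach \z in {0.5,1.5} {\filldraw[fill=white] (\x,\z) circle (2.2pt);}}
\foreach \x/\z in {1/4,3/4,5/4,7/4,2/8,6/8,0/3,2/3,4/3,6/3,8/3,0/6,4/6,8/6} {\filldraw[fill=white] (\x,\z) circle (2.2pt);}
\end{tikzpicture}
\caption{A tiling of $[0,8]^2$ by squares that grow with the height. Black points are corners; white points are midpoints of the edges between consecutive corners. The two points nearest to a white point are the ends of its edge. The open shaded box around the midpoint $(5,4)$ contains no other point. The thick path climbs from the floor to the top with at most two edges per level.}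
\label{fig:plane}
\end{figure}

Add the midpoints of the edges of $\Sigma$ and test two of them in the figure. The midpoint $(5,4)$ is at distance $1$ from its ends $(4,4)$ and $(6,4)$; the next points are $(4,3)$ and $(6,3)$, at distance $\sqrt2$. The midpoint $(6,3)$ is at distance $1$ from its ends $(6,2)$ and $(6,4)$; the next points are $(5.5,2)$ and $(6.5,2)$, at distance $\sqrt{5}/2$. In both cases the reason is the same. Let $s$ be the length of the edge. The two squares of side $s$ that have this edge as a side contain no point of the set in their interiors, so every point other than the midpoint is at distance at least $s/2$ along the edge or at least $s$ across it. Lemma~\ref{lem:box} proves this for every edge of every dyadic subdivision.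

The diameter of $\Sigma$ is logarithmic in $N$. From the floor, two vertical edges lead to height $2$. A vertex at height $2^i$, $1\le i\le m-1$, has $x\in 2^{i-1}\mathbb{Z}$; at most one horizontal edge makes $x$ a multiple of $2^i$, and then a vertical edge leads to height $2^{i+1}$. So the top is reached in at most $2+2(m-1)=2m$ steps. The top is a path with two edges, and $\operatorname{diam}\Sigma\le 4m+2$.

\subsection*{What this gives, and why one more dimension is needed}
The floor has $2^m+1$ vertices, while by the proof of Lemma~\ref{lem:diam} the graph $\Sigma$, or its subdivision, occupies only $O(m)$ positions on each path of a product $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$. Up to a factor polynomial in $m$, the paths are of no use, and $H$ has to carry the floor. In the plane the floor is a path, and this is no obstacle to bounded treewidth. In $\mathbb{R}^3$ the same construction has for its floor a planar grid of side $2^m+1$, whose treewidth is exponential in $m$, and the diameter is still $O(m)$.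

\section{Point sets from dyadic subdivisions}\label{sec:dyadic}

Let $d\ge1$, $N=2^m$ and $\Omega=[0,N]^d$. For $s=2^i$ with $0\le i\le m$, an \emph{$s$-cube} is a cube $\prod_{j=1}^d[sa_j,s(a_j+1)]\subseteq\Omega$ with $a_j\in\mathbb{Z}$; its \emph{size} is $s$. Cubes of this kind are \emph{dyadic}. An \emph{$s$-edge} is a one-dimensional face of an $s$-cube; its $d-1$ \emph{fixed coordinates} are multiples of $s$, and in the remaining coordinate it is an interval $[sa,s(a+1)]$. Two dyadic cubes are nested or have disjoint interiors, and the same holds for dyadic intervals. We also need:

\begin{itemize}
\item[(D1)] \emph{If a $t$-cube $A$ contains a nondegenerate subsegment of a $t$-edge $J$, then $J$ is an edge of $A$.} Each fixed coordinate of $J$ is a multiple of $t$ in the corresponding interval of $A$, hence an endpoint of it. In the direction of $J$, two dyadic intervals of length $t$ that overlap in more than a point coincide.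
\end{itemize}

A \emph{subdivision tree} is a family of dyadic cubes, called \emph{nodes}, generated as follows. The cube $\Omega$ is a node. Every node is declared a \emph{leaf} or \emph{split}, and nodes of size $1$ are leaves. The $2^d$ dyadic cubes of half the size inside a split node, its \emph{children}, are nodes. The leaves tile $\Omega$. Descending from $\Omega$ through the dyadic cubes that contain a given one, we see:

\begin{itemize}
\item[(D2)] \emph{Every dyadic cube is a node or is properly contained in a leaf.}
\end{itemize}

An edge of a leaf can be an edge of a neighboring split node as well, and then its midpoint is a corner of smaller cubes. Such an edge has to be replaced by its halves, as in Figure~\ref{fig:plane}. Let $\mathcal{E}$ be the set of all edges of all nodes. Call $I\in\mathcal{E}$ \emph{split} if it is an edge of some split node, and \emph{unsplit} otherwise; let $\mathcal{E}_0$ be the set of unsplit edges. An unsplit edge $I$ is an edge of a leaf of size $|I|$, the length of $I$. The halves of a split edge are edges of children, so they belong to $\mathcal{E}$, and unit edges in $\mathcal{E}$ are unsplit. Therefore: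

\begin{itemize}
\item[(D3)] \emph{Repeated halving cuts every $I\in\mathcal{E}$ into unsplit edges.}
\end{itemize}

The \emph{skeleton} $\Sigma$ of the tree is the graph whose vertices are the ends of the unsplit edges and whose edges are the unsplit edges. Its vertices are integer points. Every vertex is a corner of a leaf, and by (D3) every corner of a leaf is a vertex.

The next lemma produces an empty box around every unsplit edge, the union of the cubes of its own size that surround it. No assumption on the sizes of neighboring leaves is needed.

\begin{lemma}\label{lem:box}
Let $I\in\mathcal{E}_0$ have length $s$ and midpoint $p$, and number the coordinates so that $I$ is parallel to the first axis. Let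
\[
U_I=\{q\in\mathbb{R}^d:\ |q_1-p_1|<s/2,\ |q_i-p_i|<s\ \text{ for } i\ge2\}.
\]
Then no $J\in\mathcal{E}_0$ with $J\ne I$ meets $U_I$.
\end{lemma}

\begin{proof}
Suppose that $q\in J\cap U_I$, and let $L$ be a leaf of size $t=|J|$ with edge $J$.

\emph{Step 1: $t\ge s$.} Since $q\in L$ and $U_I$ is open, $U_I$ meets the interior of $L$ in a nonempty open set. The closure of $U_I$ is the union of the $2^{d-1}$ cubes $\prod_j[sa_j,s(a_j+1)]$, $a_j\in\mathbb{Z}$, that have $I$ as an edge. Their boundaries contain no open set, so the interior of one of them, $A$, meets the interior of $L$. As $s$ divides $N$, the cube $A$ is contained in $\Omega$ or has no interior point in common with it; the second case is excluded because $L\subseteq\Omega$. So $A$ is an $s$-cube with edge $I$. If $A$ is a node, it is a leaf because $I$ is unsplit. Otherwise $A$ lies in a leaf by (D2). In both cases the leaf that contains $A$ shares an interior point with $L$ and so equals $L$. Thus $A\subseteq L$ and $t\ge s$.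

\emph{Step 2: $I\subseteq J$.} The fixed coordinates of $J$ are multiples of $t$, hence of $s$. If $J$ is not parallel to the first axis, then $q_1\in s\mathbb{Z}$. But $p_1\in s(\mathbb{Z}+\frac12)$, so $|q_1-p_1|\ge s/2$, contrary to $q\in U_I$. So $J$ is parallel to $I$. For $i\ge2$, both $q_i$ and $p_i$ are multiples of $s$ and $|q_i-p_i|<s$, so $q_i=p_i$. Thus $J$ lies on the line of $I$ and contains the point $q$, which is interior to $I$. Both are dyadic intervals on this line and $t\ge s$, so $I\subseteq J$.

\emph{Step 3: $J$ is split.} Since $I\ne J$, we have $t>s$. Let $A_0$ be a node of size $s$ with edge $I$, and let $A_1$ be its ancestor of size $t$. Then $A_1$ is a split node and contains the subsegment $I$ of $J$. By (D1), $J$ is an edge of $A_1$, which contradicts $J\in\mathcal{E}_0$.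
\end{proof}

The midpoint of $I$ lies in $U_I$, so it lies on no other unsplit edge. Hence the midpoints of unsplit edges are distinct and none is a vertex of $\Sigma$. Let $\Sigma'$ be the graph obtained from $\Sigma$ by subdividing every edge once, at its midpoint, and let $X=V(\Sigma')\subset\Omega$.

\begin{lemma}\label{lem:contain}
Let $Y\subset\mathbb{R}^d$ be a finite set, possibly empty, all of whose points are at distance greater than $N$ from every point of $X$. For every $k\ge2$ and every tie-breaking, the $k$-NN graph of $X\cup Y$ contains $\Sigma'$. Moreover $|\mathcal{E}_0|\le d\,|V(\Sigma)|$, and so $|X|\le(d+1)(N+1)^d$.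
\end{lemma}

\begin{proof}
Every edge of $\Sigma'$ joins the midpoint $p$ of some $I\in\mathcal{E}_0$ to an end of $I$, so it suffices to show that $p$ chooses both ends. Let $s=|I|\le N$, with coordinates as in Lemma~\ref{lem:box}, and let $x\in X\setminus\{p\}$ be different from the ends of $I$. Then $x$ lies on some $J\in\mathcal{E}_0\setminus\{I\}$, so $x\notin U_I$. Either $|x_i-p_i|\ge s$ for some $i\ge2$, and then $|x-p|\ge s$; or $|x_1-p_1|\ge s/2$, and then $|x-p|\ge s/2$ with equality only if $x=p\pm\frac s2e_1$, which are the ends of $I$. So $|x-p|>s/2$. Points of $Y$ are at distance greater than $N>s/2$. Thus the two ends of $I$ are strictly closer to $p$ than all other points. If $p$ did not choose one of them, it could choose only points at distance at most $s/2$, that is, only the other end. But $p$ chooses $\min\{k,|X\cup Y|-1\}\ge2$ points.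

Two distinct unsplit edges cannot leave a vertex in the same direction: if they have equal length they coincide, and otherwise the longer one contains the midpoint of the shorter one, contrary to Lemma~\ref{lem:box}. So $\Sigma$ has maximum degree at most $2d$, and $|\mathcal{E}_0|\le d\,|V(\Sigma)|$. Finally $|X|=|V(\Sigma)|+|\mathcal{E}_0|$, and $\Omega$ has $(N+1)^d$ integer points.
\end{proof}

This is the only place where $k\ge2$ is used. The following corollary collects what we have; after it, only the skeleton matters.

\begin{corollary}\label{cor:reduce}
Suppose that $\Sigma$ is connected, has diameter at most $D_0$, and contains a subdivision of the $e$-dimensional grid of side $M$. Let $Y$ be as in Lemma~\ref{lem:contain} and let $k\ge2$. If a $k$-NN graph of $X\cup Y$ is a subgraph of $H\boxtimes Q$, where every ball of radius $R$ in $Q$ has at most $\beta(R)$ vertices, then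
\[
\operatorname{tw}(H)+1\ \ge\ \frac{M^{e-1}}{2e\,\beta(2D_0+2)}.
\]
If $Q$ is a strong product of $r$ paths, one may replace $\beta(2D_0+2)$ by $(4D_0+5)^r$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:contain}, $\Sigma'$ is a subgraph of $H\boxtimes Q$. Every vertex of $\Sigma'$ is within one step of a vertex of $\Sigma$, and every edge of $\Sigma$ is a path of length $2$ in $\Sigma'$, so $\operatorname{diam}\Sigma'\le 2D_0+2$. The graph $\Sigma'$ contains a subdivision of the grid, so $\operatorname{tw}(\Sigma')+1\ge M^{e-1}/(2e)$ by (T1) and Lemma~\ref{lem:grid}. Apply Lemma~\ref{lem:diam} to $\Gamma=\Sigma'$.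
\end{proof}

\begin{example}\label{ex:uniform}
Split every node of size at least $2$. The unsplit edges are the unit edges, so $\Sigma$ is the $d$-dimensional grid of side $N+1$, of diameter $dN$. Corollary~\ref{cor:reduce} gives $\operatorname{tw}(H)+1\ge(N+1)^{d-1}/\bigl(2d\,(4dN+5)^r\bigr)$ for $r$ paths and $k\ge 2$. This is unbounded when $r\le d-2$, so the conjecture could not hold with fewer than $d-1$ paths. For $r=d-1$ the bound says nothing, because the diameter is as large as the side of the grid.
\end{example}

\section{A planar grid at logarithmic diameter: proof of Theorem~\ref{thm:main}}\label{sec:hyp}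

It suffices to construct $X_m$ in $\mathbb{R}^3$: placing it in $\mathbb{R}^3\times\{0\}^{d-3}$ changes no distance and hence no $k$-NN graph.

Let $m\ge1$, $N=2^m$, $\Omega=[0,N]^3$ with coordinates $(x,y,z)$; call $z$ the \emph{height} and the projection of a cube to the $z$-axis its \emph{range}. Split a node if and only if it has size at least $2$ and meets the plane $z=0$. The children of a $2s$-cube with range $[0,2s]$ are $s$-cubes with range $[0,s]$ or $[s,2s]$, and the latter do not meet the plane. By induction from the root, the nodes are exactly
\begin{itemize}
\item the $s$-cubes with range $[0,s]$, for $s=1,2,\dots,N$, which are split unless $s=1$, and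
\item the $s$-cubes with range $[s,2s]$, for $s=1,2,\dots,N/2$, which are leaves,
\end{itemize}
where $s$ runs through powers of $2$. For $N=8$, Figure~\ref{fig:plane} is the picture on the face $y=0$. The following segments are unsplit edges.

\begin{enumerate}
\item[(E1)] \emph{All unit edges in the plane $z=0$, and the segments from $(x,y,0)$ to $(x,y,1)$ for integers $0\le x,y\le N$.} They are edges of unit nodes with range $[0,1]$.
\item[(E2)] \emph{For $0\le i\le m-1$ and $x,y\in2^i\mathbb{Z}\cap[0,N]$, the segment from $(x,y,2^i)$ to $(x,y,2^{i+1})$.} Every dyadic cube with this edge has size $2^i$ and range $[2^i,2^{i+1}]$, so it is a leaf.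
\item[(E3)] \emph{For $1\le i\le m$, all horizontal $2^{i-1}$-edges at height $2^i$.} Put $s=2^{i-1}$. A dyadic cube with such an edge has size $s$ and range $[s,2s]$ or $[2s,3s]$. Those with range $[s,2s]$ exist and are leaves; those with range $[2s,3s]$ are not nodes.
\end{enumerate}

Every vertex of $\Sigma$ is a corner of a leaf. The corners of a leaf of size $s$ and range $[s,2s]$ have height $s$ or $2s$ and $x,y\in s\mathbb{Z}$. So a vertex has height $0$ or $1$ and integer $x,y$, or height $2^i$ with $1\le i\le m$ and $x,y\in2^{i-1}\mathbb{Z}$.

\emph{Diameter.} From height $0$ an edge (E1) leads to height $1$, and from height $1$ an edge (E2) with $i=0$ leads to height $2$. Consider a vertex at height $2^i$ with $1\le i\le m-1$. If $x$ is an odd multiple of $2^{i-1}$, then $x+2^{i-1}\le N$ is a multiple of $2^i$, and an edge (E3) leads there; the same holds for $y$. After at most two such edges both $x$ and $y$ are multiples of $2^i$, and an edge (E2) leads to a vertex at height $2^{i+1}$. Hence every vertex reaches height $N$ in at most $2+3(m-1)=3m-1$ steps. The vertices at height $N$ have $x,y\in\{0,N/2,N\}$, and the edges (E3) with $i=m$ form on them a $3\times3$ grid, of diameter $4$. So $\Sigma$ is connected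 and
\[
\operatorname{diam}\Sigma\le 2(3m-1)+4=6m+2.
\]

\emph{Grid.} By (E1), $\Sigma$ contains the two-dimensional grid of side $N+1$.

Let $X_m=V(\Sigma')$ and apply Corollary~\ref{cor:reduce} with $Y=\emptyset$, $e=2$, $M=N+1$ and $D_0=6m+2$. Then $M^{e-1}/(2e)=(N+1)/4\ge2^{m-2}$, $2D_0+2=12m+6$ and $4D_0+5=24m+13$. This proves Theorem~\ref{thm:main}. \qed

\medskip
The set $X_m$ does not depend on $k$. The hypothesis $d\ge3$ entered only through $e=2$: in the plane the floor has $e=1$, and Corollary~\ref{cor:reduce} is then empty of content.

\section{A full-dimensional grid with shortcuts: the lower bound in Theorem~\ref{thm:exp}}\label{sec:lower}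

\subsection*{The difficulty and the idea}
The set $X_m$ above has $n\ge(N+1)^2$ points and its grid has side $N+1$, so it forces treewidth of order $\sqrt n$ at best, up to logarithmic factors. To reach $n^{1-1/d}$ the skeleton must contain a subdivision of a $d$-dimensional grid of side comparable to $N$. Such a grid is spread over all of $\Omega$, and it seems to leave no room for large cubes.

The room exists because a grid consists of lines. We keep only the axis-parallel lines whose fixed coordinates lie in a set $\Lambda\subseteq\{0,\dots,N\}$ with $|\Lambda|\ge\frac34N$, and we run the shortcuts along axis-parallel lines whose fixed coordinates are far from $\Lambda$. In $\mathbb{R}^3$, a grid line $\{(t,a,b)\}$ with $a,b\in\Lambda$ and a shortcut line $\{(c,t,c')\}$ with $c,c'$ far from $\Lambda$ are far apart, because the third coordinates $b$ and $c'$ are. In general two sets of $d-1$ fixed coordinates have an index in common as soon as $d\ge3$. In the plane the lines $\{(t,a)\}$ and $\{(c,t)\}$ cross at $(c,a)$, and the construction breaks down.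

We measure ``far from $\Lambda$'' by a function $g$ of one coordinate, and we prescribe the size of the leaves near a point $x$ by a function $\sigma(x)$. On a grid line at least $d-1\ge2$ coordinates have small $g$, and $\sigma$ should be small. On a shortcut line at most one coordinate has small $g$, and $\sigma$ should be large. The second smallest of $g(x_1),\dots,g(x_d)$ does both.

\subsection*{The size function}
Let $d\ge3$, $m\ge2$, $N=2^m$. For $0\le j\le m-1$ let $O_j$ be the set of odd multiples of $2^j$ in $[0,N]$. Then $|O_j|=2^{m-j-1}$ and $O_{m-1}=\{N/2\}$. Put $w_j=2^j/(4m)$ and, for $t\in[0,N]$ and $x\in\Omega$,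
\[
g(t)=\max\Bigl(0,\ \max_{0\le j\le m-1}\ \max_{c\in O_j}\,\bigl(w_j-|t-c|\bigr)\Bigr),\qquad
\sigma(x)=\text{second smallest of } g(x_1),\dots,g(x_d).
\]
The graph of $g$ has a tent of height $w_j$ over every point of $O_j$. At scale $j$ a shortcut will have length $2^j$ and run in a tube of width about $w_j$. The factor $1/(4m)$ makes the $m$ scales together remove only a quarter of the coordinates. The price is that a shortcut passes through about $m$ cubes instead of a bounded number, so the diameter will be of order $m^2$; this is the origin of the exponent $2r$.

For real $a$, we have $\sigma(x)\le a$ if and only if at least two coordinates have $g(x_i)\le a$, and $\sigma(x)\ge a$ if and only if at most one coordinate has $g(x_i)<a$. The function $g$ is a maximum of $1$-Lipschitz functions, so it is $1$-Lipschitz. It follows that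
\begin{equation}\label{eq:lip}
\sigma(y)\le\sigma(x)+\|x-y\|_\infty,
\end{equation}
since the two coordinates with $g(x_i)\le\sigma(x)$ have $g(y_i)\le\sigma(x)+\|x-y\|_\infty$. Also $g(0)=0$, because $c\ge2^j>w_j$ for $c\in O_j$; so $\sigma(0)=0$.

Let $\Lambda=\{t\in\{0,\dots,N\}:g(t)\le1\}$ and $M=|\Lambda|$. If an integer $t\in[0,N]$ is not in $\Lambda$, then $|t-c|<w_j-1$ for some $j$ and $c\in O_j$. For a given $c$ this requires $w_j>1$ and holds for at most $2(w_j-1)+1<2w_j$ integers $t$. The number of excluded integers is therefore at most
\[
\sum_{j=0}^{m-1}2^{m-j-1}\cdot2\cdot\frac{2^j}{4m}=m\cdot\frac{2^m}{4m}=\frac N4,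
\qquad\text{and}\qquad M\ge\tfrac34N.
\]

\subsection*{The subdivision tree}
Declare a node of size $s$ a leaf if and only if $s=1$ or $\sigma\ge s$ throughout the node. The root is split, since $N\ge4$ and $\sigma(0)=0$. Because $\sigma$ is Lipschitz, the size of a leaf is determined up to a constant factor by the value of $\sigma$ at any of its points, and touching leaves have nearly equal sizes.

\begin{lemma}\label{lem:leaves}
Let $L$ be a leaf of size $s$.
\begin{enumerate}
\item[(i)] If $s\ge2$, then $\sigma\ge s$ on $L$.
\item[(ii)] $\sigma<4s$ on $L$.
\item[(iii)] If $L'$ is a leaf of size $s'\ge s$ that meets $L$, then $s'\le2s$, and $L$ and $L'$ have a common corner.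
\item[(iv)] Any two corners of $L$ are at distance at most $2d$ in $\Sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) is the definition.

(ii) The leaf $L$ is not the root. Its parent has size $2s\ge2$ and is split, so it contains a point $x$ with $\sigma(x)<2s$. For $y\in L$ we have $\|x-y\|_\infty\le2s$, and \eqref{eq:lip} gives $\sigma(y)<4s$.

(iii) If $s'=1$, then $s'\le 2s$. Otherwise take $y\in L\cap L'$; by (i) and (ii), $s'\le\sigma(y)<4s$, and $s'\le2s$ because both sizes are powers of $2$. Fix a coordinate and let $\Delta,\Delta'$ be the projections of $L,L'$ to it; they are intersecting dyadic intervals of lengths $s$ and $s'\in\{s,2s\}$. If they meet in one point, it is an endpoint of both. Otherwise $\Delta\subseteq\Delta'$, so $\Delta$ is $\Delta'$ or a half of $\Delta'$, and again they have a common endpoint. The point whose coordinates are these common endpoints is a corner of both cubes.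

(iv) By (D3), an edge of $L$ is cut into unsplit edges. Each piece $I$ is an edge of a leaf of size $|I|\le s$ that meets $L$, so $|I|\ge s/2$ by (iii). Hence there are at most two pieces, and the ends of an edge of $L$ are at distance at most $2$ in $\Sigma$. Two corners of $L$ are joined by a path of at most $d$ edges of $L$.
\end{proof}

A shortcut line passes through the interior of large leaves and need not consist of edges of $\Sigma$. We follow it by the sequence of leaves through which it passes. A \emph{chain} is a sequence of leaves $L_1,\dots,L_\ell$ with $L_i\cap L_{i+1}\ne\emptyset$ for all $i<\ell$.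

\begin{lemma}\label{lem:chains}
\begin{enumerate}
\item[(i)] If $L_1,\dots,L_\ell$ is a chain, then every corner of $L_1$ is at distance at most $2d\ell$ in $\Sigma$ from every corner of $L_\ell$.
\item[(ii)] Let $\gamma\subset\Omega$ be an axis-parallel segment from $u$ to $v$ of length $h>0$, and let $\sigma\ge a\ge0$ on $\gamma$. Then there is a chain of at most $h/\max(1,a/4)+2$ leaves whose first leaf contains $u$ and whose last leaf contains $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:leaves}(iii), $L_i$ and $L_{i+1}$ have a common corner $z_i$. Walk from the given corner of $L_1$ to $z_1$, then to $z_2$, and so on to the given corner of $L_\ell$. Each of the $\ell$ legs joins two corners of one leaf and has length at most $2d$ by Lemma~\ref{lem:leaves}(iv).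

(ii) Let $\lambda$ be the line of $\gamma$. A leaf that meets $\lambda$ meets it in a dyadic interval whose length is the size of the leaf. These intervals cover $\lambda\cap\Omega$. Several leaves may give overlapping intervals, when $\lambda$ runs along their boundaries, but dyadic intervals are nested or have disjoint interiors, so the inclusion-maximal ones tile $\lambda\cap\Omega$. Those that overlap $\gamma$ in more than a point cover $\gamma$. Order them along $\gamma$ and take one leaf for each. Consecutive leaves share an endpoint of their intervals, the first contains $u$, and the last contains $v$. All intervals other than the first and the last lie in $\gamma$. If such an interval has length $s$, then $s\ge1$, and $s>a/4$ by Lemma~\ref{lem:leaves}(ii). So there are at most $h/\max(1,a/4)$ of them.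
\end{proof}

\subsection*{Diameter}
Let $u\in V(\Sigma)$; it is an integer point. We move from $u$ to the center $c^*=(N/2,\dots,N/2)$ along axis-parallel segments, raising the scale of all coordinates together. All coordinates must be raised together because a long move is cheap only if the $d-1$ resting coordinates sit under tall tents.

\emph{Stage $0$.} Move every even coordinate by $1$, within $[0,N]$, to an odd integer. Then all coordinates are in $O_0$. By Lemma~\ref{lem:chains}(ii) with $h=1$ and $a=0$, each of the at most $d$ moves is followed by a chain of at most $3$ leaves.

\emph{Stage $j+1$, for $0\le j\le m-2$.} At the start all coordinates are in $O_j$. For $c\in O_j$, the numbers $c-2^j$ and $c+2^j$ lie in $[0,N]$ and are consecutive multiples of $2^{j+1}$, so one of them is in $O_{j+1}$. Move the coordinates there one after the other. While one coordinate moves, the other $d-1$ are in $O_j\cup O_{j+1}$, where $g\ge\min(w_j,w_{j+1})=w_j$. So at most one coordinate has $g<w_j$, and $\sigma\ge w_j$ along the move. By Lemma~\ref{lem:chains}(ii) with $h=2^j$ and $a=w_j$, the move is followed by a chain of at most $2^j\cdot4/w_j+2=16m+2\le17m$ leaves.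

After stage $m-1$ all coordinates are in $O_{m-1}$ and we are at $c^*$. The last leaf for one move and the first leaf for the next both contain the turning point, so the chains concatenate. As $m\ge2$, there is at least one move. We obtain a chain from a leaf containing $u$ to a leaf containing $c^*$ with at most $3d+17dm(m-1)\le17dm^2$ leaves.

For $u,u'\in V(\Sigma)$ let $L_u$ and $L_{u'}$ be leaves with corners $u$ and $u'$. The leaf $L_u$, the chain of $u$, the reversed chain of $u'$ and the leaf $L_{u'}$ form a chain of at most $34dm^2+2\le35dm^2$ leaves. By Lemma~\ref{lem:chains}(i), $\Sigma$ is connected and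
\[
\operatorname{diam}\Sigma\le70d^2m^2.
\]

\subsection*{Grid}
Let $\lambda$ be an axis-parallel line whose $d-1$ fixed coordinates all lie in $\Lambda$. Since $d-1\ge2$, at each point of $\lambda\cap\Omega$ at least two coordinates have $g\le1$, so $\sigma\le1$. This is where $d\ge3$ is used. By Lemma~\ref{lem:leaves}(i), every leaf that meets $\lambda$ has size $1$. Let $J$ be a segment of $\lambda$ between consecutive integer points of $\Omega$, and let $A$ be a unit cube in $\Omega$ with edge $J$. A leaf properly containing $A$ would have size at least $2$ and meet $\lambda$, so $A$ is a node by (D2). Thus $J$ is a unit edge of a node, and $J\in\mathcal{E}_0$.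

It follows that $\Sigma$ contains a subdivision of the $d$-dimensional grid of side $M$. The vertices of the grid are the points of $\Lambda^d$. Two of them that agree in all coordinates but one, and have consecutive elements of $\Lambda$ in that coordinate, are joined by the path of unit edges along their common line. An internal vertex of such a path has exactly one coordinate outside $\Lambda$. The index of this coordinate is the direction of the path, the other coordinates determine the line, and the value of this coordinate determines the pair of consecutive elements of $\Lambda$. So the paths are internally disjoint and their internal vertices are not in $\Lambda^d$.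

\subsection*{All large $n$}
Let $n_m=|X|$ for the tree with parameter $m\ge2$. By Lemma~\ref{lem:contain} and $\Lambda^d\subseteq X$,
\[
N\le(3N/4)^d\le n_m\le(d+1)(2N)^d,
\]
where the first inequality holds because $N\ge4$ and $d\ge3$. Let $n\ge n_2$. Since $n_m\to\infty$, there is a largest $m\ge2$ with $n_m\le n$. With $N=2^m$ we get $m=\log N\le\log n$ and $n<n_{m+1}\le(d+1)(4N)^d$, that is, $N>\frac14\bigl(n/(d+1)\bigr)^{1/d}$.

Let $Y$ consist of the points $(-N-i,0,\dots,0)$ for $1\le i\le n-n_m$; they are at distance greater than $N$ from $\Omega$. The set $X\cup Y$ has $n$ points. Suppose that a $k$-NN graph of it is a subgraph of $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$. Corollary~\ref{cor:reduce} with $e=d$ and $D_0=70d^2m^2$, for which $4D_0+5\le285d^2m^2$, gives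
\[
\operatorname{tw}(H)+1\ \ge\ \frac{(3N/4)^{d-1}}{2d\,(285d^2m^2)^r}\ \ge\ 2c\,\frac{n^{1-1/d}}{(\log n)^{2r}},
\qquad 2c=\frac{(3/16)^{d-1}}{2d(d+1)\,(285d^2)^r}.
\]
So $t(n)+1$ is at least the right-hand side. For large $n$ the right-hand side is at least $2$, and subtracting $1$ leaves at least half of it. This proves the lower bound in Theorem~\ref{thm:exp}. \qed

\section{Upper bounds}\label{sec:upper}

In this section $G$ is a $k$-NN graph of a finite set $X\subset\mathbb{R}^d$, with an arbitrary tie-breaking. Except in the case $d=2$ of Theorem~\ref{thm:class}, we bound $\operatorname{tw}(G)$ and take $H=G$ with one-vertex paths.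

\subsection*{Proof of Theorem~\ref{thm:class}}
For $d\ge3$ and $k\ge2$ the conjecture fails by Theorem~\ref{thm:main}. For $d=2$ it holds by the theorem of Dujmovi\'c, Morin and Wood quoted in the introduction. Two cases remain.

\emph{The case $d=1$.} Let $X=\{x_1<\dots<x_n\}$. If $|i-j|>k$, then at least $k$ points lie strictly between $x_i$ and $x_j$, and they are strictly closer to $x_i$ than $x_j$ is. By~\eqref{eq:closer}, $x_i$ does not choose $x_j$. So adjacent points have indices that differ by at most $k$. If $n\le k+1$, one bag suffices; otherwise the bags $\{x_i,\dots,x_{i+k}\}$, $1\le i\le n-k$, arranged along a path, form a tree-decomposition. Hence $\operatorname{tw}(G)\le k$.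

\emph{The case $k=1$.} Every edge $vw$ is chosen by one of its ends, and every vertex chooses at most one edge. So each component of $G$ has at most as many edges as vertices; it is a spanning tree plus at most one edge. Delete an end $v$ of this extra edge, take a tree-decomposition of width at most $1$ of the remaining forest, and add $v$ to every bag. Thus each component has treewidth at most $2$, and joining the trees of the components by arbitrary edges gives $\operatorname{tw}(G)\le2$. \qed

\subsection*{Balls of bounded overlap}
Let $|X|\ge2$. For $x\in X$ let $\rho_x>0$ be the distance from $x$ to the farthest point that it chooses, and let $B_x$ be the closed ball of radius $\rho_x$ about $x$. By~\eqref{eq:closer}, at most $k-1$ points of $X\setminus\{x\}$ are at distance less than $\rho_x$ from $x$. If $x$ chooses $y$, then $y\in B_x\cap B_y$. So $G$ is a subgraph of the \emph{intersection graph} of the balls, in which two balls are adjacent if they meet.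

For a unit vector $u$, the nonzero vectors that form an angle less than $30^\circ$ with $u$ make up an open cone in which any two vectors form an angle less than $60^\circ$. The unit sphere is compact, so finitely many such cones, say $\gamma_d$, cover $\mathbb{R}^d\setminus\{0\}$.

\begin{lemma}\label{lem:cone}
For every $p\in\mathbb{R}^d$ there are at most $\gamma_dk$ points $x\in X\setminus\{p\}$ with $p\in B_x$. Consequently every point of $\mathbb{R}^d$ lies in at most $\gamma_dk+1$ of the balls $B_x$, and $G$ has maximum degree at most $(\gamma_d+1)k$.
\end{lemma}

\begin{proof}
Fix one of the cones, $K$, and consider the points $x\in X\cap(p+K)$ with $p\in B_x$. If there are any, let $x^*$ be one that is farthest from $p$, and let $x$ be another. Put $a=|x^*-p|$ and $b=|x-p|$, so $a\ge b>0$, and let $\theta<60^\circ$ be the angle between $x^*-p$ and $x-p$. Then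
\[
|x-x^*|^2=a^2+b^2-2ab\cos\theta<a^2+b^2-ab\le a^2\le\rho_{x^*}^2.
\]
So $x$ is at distance less than $\rho_{x^*}$ from $x^*$, and there are at most $k-1$ such $x$. Each cone contributes at most $k$ points. The additional ball in the second statement is $B_p$, if $p\in X$. For the degree of $p\in X$: it chooses at most $k$ points, and every $x$ that chooses $p$ has $p\in B_x$.
\end{proof}

\begin{remark}\label{rem:growth}
One may ask which second factors could replace the paths. Let $d\ge3$ and $k\ge2$, fix a function $\beta$, and allow any graph $Q$, depending on $X$, whose balls of radius $R$ have at most $\beta(R)$ vertices. If $\beta(R)=e^{o(R)}$, then $2^{m-2}/\beta(12m+6)\to\infty$, so by Theorem~\ref{thm:main} the treewidth of $H$ cannot be bounded. Exponential growth suffices for a trivial reason: with $\Delta=(\gamma_d+1)k$, a ball of radius $R$ in $G$ has at most $1+\Delta+\dots+\Delta^R\le(\Delta+1)^R$ vertices, and $G$ is a subgraph of $K_1\boxtimes G$.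
\end{remark}

\subsection*{Proof of the upper bound in Theorem~\ref{thm:exp}}
We show that $\operatorname{tw}(G)\le C(k,d)\,n^{1-1/d}$ whenever $d\ge2$ and $n=|X|\ge2$. The tool is the separator theorem of Miller, Teng, Thurston and Vavasis.

\begin{theorem}[\cite{MTTV}]\label{thm:mttv}
Let $d\ge 2$ and $\kappa\ge1$. There is a constant $\mu=\mu(\kappa,d)$ such that for any $n$ balls in $\mathbb{R}^d$ with every point in at most $\kappa$ of them, there is a sphere that intersects at most $\mu\,n^{1-1/d}$ of the balls, with at most $\frac{d+1}{d+2}n$ balls in its interior and at most $\frac{d+1}{d+2}n$ balls in its exterior.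
\end{theorem}

Let $\kappa=\gamma_dk+1$, $\alpha=\frac{d+1}{d+2}$ and $\varepsilon=1-\frac1d>0$. Call a finite family of closed balls \emph{admissible} if every point lies in at most $\kappa$ of them; subfamilies of admissible families are admissible. Let $F(n)$ be the maximum of $\operatorname{tw}+1$ over the intersection graphs of admissible families of at most $n$ balls, with $F(0)=0$. By Lemma~\ref{lem:cone} the balls $B_x$ are admissible, so $\operatorname{tw}(G)<F(n)$.

Take an admissible family of at most $n$ balls, $n\ge1$, and the sphere of Theorem~\ref{thm:mttv}. Let $S$ be the set of balls that meet the sphere, so $|S|\le\mu n^\varepsilon$. Every other ball is connected and misses the sphere, so it lies in the interior or in the exterior, and no ball in the interior meets one in the exterior. Each side is an admissible family of at most $\lfloor\alpha n\rfloor$ balls. Take tree-decompositions of the two sides with bags of size at most $F(\lfloor\alpha n\rfloor)$ (a single empty bag for an empty side), join the two trees by an edge, and add $S$ to every bag. This is a tree-decomposition of the whole intersection graph, so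
\[
F(n)\le\mu n^\varepsilon+F(\lfloor\alpha n\rfloor).
\]
Let $C=\mu/(1-\alpha^\varepsilon)$, so that $\mu+C\alpha^\varepsilon=C$. Since $\lfloor\alpha n\rfloor<n$, induction gives $F(n)\le\mu n^\varepsilon+C(\alpha n)^\varepsilon=Cn^\varepsilon$. The constant $C$ depends only on $k$ and $d$. Taking $H=G$ and one-vertex paths gives $t(n)\le Cn^{1-1/d}$, which completes the proof of Theorem~\ref{thm:exp}. \qed

\begin{thebibliography}{9}

\bibitem{list}
\emph{List of open problems, MATRIX-IBS Workshop Structural Graph Theory Downunder III},
\texttt{https://dimag.ibs.re.kr/\allowbreak home/\allowbreak cook/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 14/\allowbreak 2023/\allowbreak 04/\allowbreak Open\_Problems\_\allowbreak Matrix\_IBS\_\allowbreak 2023-10.pdf}.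

\bibitem{MTTV}
Miller, Teng, Thurston and Vavasis,
\emph{Separators for sphere-packings and nearest neighbor graphs},
J. ACM 44 (1997).

\bibitem{RS}
Robertson and Seymour,
\emph{Graph Minors II}.

\end{thebibliography}
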